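# Quartic relations among the principal minors of a symmetric matrix

## 1. Two theorems on $\mathcal I(Z_n)$

**Theorem 1.** Let $n\ge 5$. Let $Z_n\subset\mathbb P^{2^n-1}$ be the variety of principal minors of complex symmetric $n\times n$ matrices, with ideal $\mathcal I(Z_n)$, and let $HD$ be the hyperdeterminantal module of quartics. For $i\in\{1,\dots,5\}$ put
$$B_i^{00}=\sum_I(-1)^{|I|}X^{I}X^{\bar I},\qquad B_i^{01}=\sum_I(-1)^{|I|}X^{I}X^{\{i\}\cup\bar I},\qquad B_i^{11}=\sum_I(-1)^{|I|}X^{\{i\}\cup I}X^{\{i\}\cup\bar I},$$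
where $I$ runs over the subsets of $\{1,\dots,5\}\setminus\{i\}$ and $\bar I$ is the complement of $I$ in that set, and put
$$D_i=B_i^{00}B_i^{11}-(B_i^{01})^2 .$$
Then $D_1-D_2$ lies in $\mathcal I(Z_n)_4$ but not in $HD$. Hence $HD$ does not generate $\mathcal I(Z_n)$. For $n=5$ and $A$ with zero diagonal, $D_i(\varphi(A,1))=12\,P(A)^2$ for all $i$, where $P$ is a signed sum of the $12$ Hamiltonian-cycle monomials of $K_5$.

**Theorem 2.** Let $n\ge3$. Then $\mathcal I(Z_n)_d=0$ for $d\le3$, and as $SL(2)^{\times n}$-modules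
$$\mathcal I(Z_n)_4=HD\ \oplus\bigoplus_{J\subset\{1,\dots,n\},\,|J|=5}\mathbb C^4\otimes\Big(\bigotimes_{k\in J}S_{(2,2)}V_k^*\otimes\bigotimes_{k\notin J}S_{(4)}V_k^*\Big).$$
The second part is the linear span of the $G$-orbit of $D_1-D_2$. In particular
$$\dim\mathcal I(Z_n)_4=\binom n3 5^{n-3}+4\binom n5 5^{n-5}.$$

Holtz and Sturmfels conjectured that for every $n\ge3$ the ideal $\mathcal I(Z_n)$ is generated in degree $4$ by $HD$. Theorem 1 says that this is false for every $n\ge5$. It is true for $n=3$ and $n=4$, by results of Holtz and Sturmfels quoted below. Theorem 2 is not needed to refute the conjecture; it determines exactly which quartics $HD$ misses. Whether $\mathcal I(Z_n)_4$ generates $\mathcal I(Z_n)$ for $n\ge5$ is not settled here.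

## 2. Minors as coordinates, the group, and the module $HD$

A symmetric $n\times n$ matrix has $2^n$ principal minors, counting the empty one as $1$, but only $\binom{n+1}2$ free entries. So the minors satisfy polynomial relations, and we ask for all of them.

**Definition (the variety).** Let $V_1,\dots,V_n$ be copies of $\mathbb C^2$ with bases $x_i^0,x_i^1$, and $V=V_1\otimes\cdots\otimes V_n$, with coordinates $X^I$, $I\in\{0,1\}^n$. We identify $I$ with the subset $\{k:i_k=1\}$ of $[n]=\{1,\dots,n\}$; for instance $X^{10100}=X^{\{1,3\}}$. For a symmetric matrix $A$ and $t\in\mathbb C$ put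
$$X^I(\varphi(A,t))=t^{\,n-|I|}\Delta_I(A),$$
where $\Delta_I(A)$ is the principal minor on the rows and columns in $I$ and $\Delta_\emptyset=1$. This is a rational map to $\mathbb PV$, defined when $t\ne0$ or $\det A\ne0$. Its image has Zariski closure $Z_n$, which is irreducible, and $\mathcal I(Z_n)\subset\mathbb C[X^I]$ is its homogeneous prime ideal.

The parameter $t$ can be ignored. For $t\neq0$ we have $t^{n-|I|}\Delta_I(A)=t^n\Delta_I(A/t)$, and $\{t\ne0\}$ is dense in the irreducible domain of $\varphi$. So a homogeneous polynomial vanishes on $Z_n$ if and only if it vanishes at all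
$$\varphi(A):=\varphi(A,1)=(\Delta_I(A))_I .$$

**Definition (the group).** $G=SL(2,\mathbb C)^{\times n}\rtimes\mathfrak S_n$ acts on $V$: the $k$-th copy of $SL(2)$ acts on $V_k$, and $\mathfrak S_n$ permutes the factors. It acts on polynomials by $(gf)(X)=f(g^{-1}X)$.

Recall the representations that will occur. For a two-dimensional $W$ and $0\le k\le d/2$, the module $S_{(d-k,k)}W$ is, for $SL(W)$, the irreducible module of dimension $d-2k+1$. In degree $4$ there are three: $S_{(4)}W$ of dimension $5$, $S_{(3,1)}W$ of dimension $3$, and $S_{(2,2)}W$, which is the trivial module.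

**Definition (the module $HD$).** Cayley's $2\times2\times2$ hyperdeterminant, in the variables $X^{ijk}=X^{ijk0\cdots0}$, is
$$\begin{aligned}\mathrm{hyp}_{123}=\;&(X^{000}X^{111})^2+(X^{100}X^{011})^2+(X^{010}X^{101})^2+(X^{110}X^{001})^2\\&+4X^{000}X^{110}X^{101}X^{011}+4X^{100}X^{010}X^{001}X^{111}\\&-2X^{000}X^{100}X^{011}X^{111}-2X^{100}X^{010}X^{011}X^{101}-2X^{000}X^{010}X^{101}X^{111}\\&-2X^{100}X^{001}X^{110}X^{011}-2X^{000}X^{001}X^{110}X^{111}-2X^{001}X^{010}X^{101}X^{110}.\end{aligned}$$
$HD$ is the linear span of its $G$-orbit. As a subspace of $S^4V^*$,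
$$HD=\bigoplus_{\{a<b<c\}\subset[n]}\ \bigotimes_{k\in\{a,b,c\}}S_{(2,2)}V_k^*\otimes\bigotimes_{k\notin\{a,b,c\}}S_{(4)}V_k^*,$$
each summand taken once, so $\dim HD=\binom n3 5^{n-3}$.

For example, let $n=4$. The group $SL(V_4)$ turns $X^{ijk0}$ into $\alpha X^{ijk0}+\gamma X^{ijk1}$ with arbitrary $(\alpha,\gamma)\ne(0,0)$. Substituting this into $\mathrm{hyp}_{123}$ gives a binary quartic in $(\alpha,\gamma)$ whose five coefficients span the summand $S_{(2,2)}S_{(2,2)}S_{(2,2)}S_{(4)}$. There are four such summands, and $\dim HD=20$.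

The quoted results of Holtz and Sturmfels are: $\mathcal I(Z_3)$ is generated by the hyperdeterminant, and $\mathcal I(Z_4)$ is generated by $HD$.

**The action of shears on $\varphi(A)$.** Let $u_k(s)\in SL(V_k)$ be $x_k^0\mapsto x_k^0+s\,x_k^1$, $x_k^1\mapsto x_k^1$. Applied to a vector, it replaces the coordinate $X^I$ by $X^I+sX^{I\setminus k}$ if $k\in I$ and fixes the other coordinates. Since determinants are linear in each row, $\Delta_I(A+sE_{kk})=\Delta_I(A)+s\Delta_{I\setminus k}(A)$ for $k\in I$. Hence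
$$u_k(s)\,\varphi(A)=\varphi(A+sE_{kk}).\tag{1}$$
So a polynomial invariant under all $u_k(s)$ takes at $\varphi(A)$ a value that does not depend on the diagonal of $A$.

## 3. The cases $n=2$ and $n=3$ by hand

For $n=2$ the map is $\left(\begin{pmatrix}a&c\\c&b\end{pmatrix},t\right)\mapsto[t^2,ta,tb,ab-c^2]$. With $t=1$ we can prescribe $a$, $b$ and $ab-c^2$ freely, so $Z_2=\mathbb P^3$ and there are no relations.

For $n=3$ let $X=x_1^0\otimes p+x_1^1\otimes q$ with $p,q\in V_2\otimes V_3$, viewed as $2\times2$ matrices. Let $\varepsilon_k$ be the area form on $V_k$ with $\varepsilon_k(x_k^0,x_k^1)=1$, and $\beta=\varepsilon_2\otimes\varepsilon_3$. Since $\varepsilon(x^0,x^1)=1$ and $\varepsilon(x^1,x^0)=-1$, we get $\beta(p,q)=\sum_I(-1)^{|I|}p_Iq_{\bar I}$. A product of two skew forms is symmetric. Here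
$$\beta(p,p)=2\det p,\qquad\beta(q,q)=2\det q,\qquad \beta(p,q)=X^{000}X^{111}-X^{001}X^{110}-X^{010}X^{101}+X^{011}X^{100}.$$
Expanding $\beta(p,q)^2-4\det p\det q$, with $\det p=X^{000}X^{011}-X^{001}X^{010}$ and $\det q=X^{100}X^{111}-X^{101}X^{110}$, reproduces the twelve terms of the hyperdeterminant. So
$$\mathrm{hyp}_{123}=-\big(\beta(p,p)\beta(q,q)-\beta(p,q)^2\big).$$
This makes the $SL(2)^{\times3}$-invariance visible: $\beta$ is invariant under $SL(V_2)\times SL(V_3)$, and $SL(V_1)$ replaces $(p,q)$ by unimodular combinations, which preserves the Gram determinant.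

By (1) we may test vanishing on matrices with zero diagonal. Then $p_{00}=1$, $p_{01}=p_{10}=0$, $p_{11}=-a_{23}^2$ and $q_{00}=0$, $q_{10}=-a_{12}^2$, $q_{01}=-a_{13}^2$, $q_{11}=2a_{12}a_{13}a_{23}$, so
$$\beta(p,p)=-2a_{23}^2,\quad \beta(q,q)=-2a_{12}^2a_{13}^2,\quad \beta(p,q)=2a_{12}a_{13}a_{23},$$
and the Gram determinant is $4a_{12}^2a_{13}^2a_{23}^2-4a_{12}^2a_{13}^2a_{23}^2=0$. This verifies by hand that the hyperdeterminant vanishes on $Z_3$.

## 4. Five slots: which invariants $HD$ cannot see, and why one Gram determinant is not enough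

Suppose we want to prove the conjecture. We decompose $\mathcal I(Z_n)_4$ into irreducible modules $\bigotimes_kS_{\pi_k}V_k^*$ and try to show that each one comes from three slots. Each summand of $HD$ has a factor $S_{(2,2)}$ in exactly three slots and $S_{(4)}$ in all others. For $n=5$ this means that $HD$ contains no $SL(2)^{\times5}$-invariants. So the attempt cannot get past a quartic invariant under all five copies of $SL(2)$ that vanishes on $Z_5$, if there is one. It is natural to look for one.

The construction for $n=3$ generalizes. For $n=5$, write $X=x_i^0\otimes p+x_i^1\otimes q$ with $p,q\in\bigotimes_{k\ne i}V_k$, and let $\beta=\bigotimes_{k\ne i}\varepsilon_k$. It is symmetric, being a product of four skew forms, and $\beta(p,q)=\sum_I(-1)^{|I|}p_Iq_{\bar I}$. So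
$$B_i^{00}=\beta(p,p),\qquad B_i^{01}=\beta(p,q),\qquad B_i^{11}=\beta(q,q),$$
and $D_i$ is the Gram determinant. It is $SL(2)^{\times5}$-invariant for the same reason as before: $\beta$ is $SL(V_k)$-invariant for $k\neq i$, and $SL(V_i)$ acts on $(p,q)$ by unimodular combinations. For $n>5$ we use the same formulas in the variables $X^{I0\cdots0}$, whose span is stable under $H=SL(V_1)\times\cdots\times SL(V_5)$, so $D_i$ is $H$-invariant.

The first guess is that $D_1$ vanishes on $Z_5$, as its analogue does on $Z_3$. It does not. Let $A$ be the adjacency matrix of the pentagon: $a_{12}=a_{23}=a_{34}=a_{45}=a_{15}=1$, all other entries $0$. The nonzero minors that we need are: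

- $\Delta_\emptyset=1$;
- $\Delta=-1$ on each edge;
- $\Delta=1$ on each $4$-subset, which spans a path with one perfect matching;
- $\Delta_{12345}=2$.

All $1\times1$ and $3\times3$ principal minors vanish. Then:

- $B_1^{00}$: the terms $I=\emptyset$ and $\{2,3,4,5\}$ give $2\Delta_{2345}=2$. The terms with $|I|=2$ give $2(\Delta_{23}\Delta_{45}+\Delta_{24}\Delta_{35}+\Delta_{25}\Delta_{34})=2$. So $B_1^{00}=4$.
- $B_1^{01}$: only $I=\emptyset$ survives, and $B_1^{01}=2$.
- $B_1^{11}$: the terms $|I|=1,3$ give $-2\sum_j\Delta_{1j}\Delta_{1klm}=-2(-1-1)=4$, and the terms $|I|=2$ vanish. So $B_1^{11}=4$.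

Hence $D_1(\varphi(A))=16-4=12\ne0$, and the attempt stops here. But we have five invariants $D_1,\dots,D_5$, one for each distinguished slot, and for $n=5$ they are not equal as polynomials (Step 1 below). If they all take the same value on $Z_5$, their differences are the relations we want. The definition of $D_1$ treats the index $1$ differently from the others. So the task is to compute $D_1(\varphi(A))$ in a form that is visibly symmetric in all five indices. On matrices with zero diagonal it turns out to be $12$ times the square of an alternating polynomial.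

## 5. The value of $D_i$ on $Z_5$: proof of Theorem 1

**Step 1 ($D_1\ne D_2$).** This makes sure that the difference is not the zero polynomial. Take the point with $X^{00000}=X^{01111}=X^{10011}=X^{11100}=1$ and all other coordinates $0$. For $i=1$: $p=e_{0000}+e_{1111}$ and $q=e_{0011}+e_{1100}$, so $B_1^{00}=B_1^{11}=2$, $B_1^{01}=0$ and $D_1=4$. For $i=2$ the remaining positions are $1,3,4,5$, and $p=e_{0000}+e_{1011}$, $q=e_{0111}+e_{1100}$. No two of these four labels are complementary, so all $B_2$'s vanish and $D_2=0$. For $n>5$ use the same point with five-digit labels extended by zeros.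

**Step 2 ($D_1-D_2\notin HD$).** This shows that membership in $\mathcal I(Z_n)$ will contradict the conjecture. The quartic $D_1-D_2$ is nonzero and $H$-invariant. In the summand of $HD$ indexed by $\{a,b,c\}$ choose $k\in\{1,\dots,5\}\setminus\{a,b,c\}$. There $V_k^*$ enters through $S_{(4)}V_k^*$, a nontrivial irreducible $SL(V_k)$-module, which has no nonzero invariants. So no summand has nonzero $H$-invariants, hence neither has the direct sum $HD$, and $D_1-D_2\notin HD$. The degree-$4$ part of the ideal generated by $HD$ is $HD$ itself. So Theorem 1 follows once $D_1-D_2$ vanishes on $Z_n$.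

**Step 3 (reduction to $n=5$ and zero diagonal).** This leaves ten variables. The coordinates $X^{I0\cdots0}(\varphi(A))$ are the principal minors of the leading $5\times5$ block, so we may take $n=5$. By (1) and invariance, $D_i(\varphi(A))$ does not depend on the diagonal. From now on $a_{kk}=0$ for all $k$.

**Step 4 (the minors of a zero-diagonal matrix).** We expand over derangements. For distinct indices:

- $\Delta_j=0$, $\Delta_{jk}=-a_{jk}^2$, and $\Delta_{jkl}=2a_{jk}a_{kl}a_{jl}$.
- A $4\times4$ minor is $X^2+Y^2+Z^2-2XY-2YZ-2ZX$, where $X,Y,Z$ are the products of entries over the three perfect matchings of its index set. The squares come from the three double transpositions (sign $+$). The six $4$-cycles (sign $-$) come in pairs of opposite direction, and each undirected $4$-cycle is a union of two matchings.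
- $\Delta_{12345}=2\sum_Ca_C-2\sum a_{\text{triangle}}\,a_{\text{opposite edge}}^2$, where $C$ runs over the $12$ undirected $5$-cycles, $a_C$ is the product of the entries along $C$, and the second sum is over the $10$ triangles. The first sum comes from the $24$ five-cycles (sign $+$), the second from the $20$ permutations of cycle type $(3,2)$ (sign $-$).

Now we single out the index $1$. Put $b_j=a_{1j}$, $b=b_2b_3b_4b_5$, and
$$x=a_{23}a_{45},\qquad y=a_{24}a_{35},\qquad z=a_{25}a_{34},$$
$$\xi=b_2b_3a_{45}+b_4b_5a_{23},\qquad\eta=b_2b_4a_{35}+b_3b_5a_{24},\qquad\zeta=b_2b_5a_{34}+b_3b_4a_{25}.$$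
So $x,y,z$ are the three matchings of $\{2,3,4,5\}$, and $\xi,\eta,\zeta$ arise from them by keeping one edge $lm$ and replacing the other edge $jk$ by the path $j,1,k$. In this and the next steps $j,k,l,m$ always denote the four distinct elements of $\{2,3,4,5\}$, and $I\subset\{2,3,4,5\}$.

**Step 5 (the three $B$'s).** We express everything through $x,y,z,\xi,\eta,\zeta$.

*$B_1^{00}$.* Terms with $|I|=1,3$ vanish because $\Delta_j=0$. The others give
$$B_1^{00}=2\Delta_{2345}+2(\Delta_{23}\Delta_{45}+\Delta_{24}\Delta_{35}+\Delta_{25}\Delta_{34})=4(x^2+y^2+z^2-xy-yz-zx),\tag{2}$$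
since $\Delta_{2345}=x^2+y^2+z^2-2xy-2yz-2zx$ and $\Delta_{23}\Delta_{45}=x^2$, and so on.

*$B_1^{01}=\sum_I(-1)^{|I|}\Delta_I\Delta_{1\cup\bar I}$.* The term $I=\emptyset$ is $\Delta_{12345}$. Terms with $|I|=1$ or $4$ contain a $1\times1$ minor and vanish. Terms with $|I|=2$ give
$$\sum\Delta_{lm}\Delta_{1jk}=-2\sum_{\{j,k\}}b_jb_ka_{jk}a_{lm}^2.$$
Terms with $|I|=3$ give $-\sum\Delta_{jkl}\Delta_{1m}=+2\sum a_{jk}a_{kl}a_{jl}b_m^2$, which cancels the triangles of $\Delta_{12345}$ not containing $1$. The triangles containing $1$ contribute another $-2\sum_{\{j,k\}}b_jb_ka_{jk}a_{lm}^2$. So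
$$B_1^{01}=2\sum_Ca_C-4\sum_{\{j,k\}}b_jb_ka_{jk}a_{lm}^2.$$
The two $5$-cycles in which $1$ has neighbors $j,k$ contribute $b_jb_ka_{lm}(a_{jl}a_{mk}+a_{jm}a_{lk})$: a monomial of $\xi$, $\eta$ or $\zeta$ times the sum of the two other matchings. Hence $\sum_Ca_C=\xi(y+z)+\eta(x+z)+\zeta(x+y)$. Also $b_jb_ka_{jk}a_{lm}^2=(b_jb_ka_{lm})(a_{jk}a_{lm})$, so the second sum is $\xi x+\eta y+\zeta z$. Thus
$$B_1^{01}=2\big[\xi(y+z-2x)+\eta(x+z-2y)+\zeta(x+y-2z)\big].\tag{3}$$

*$B_1^{11}=\sum_I(-1)^{|I|}\Delta_{1\cup I}\Delta_{1\cup\bar I}$.* The terms $|I|=0,4$ contain $\Delta_1=0$. The terms $|I|=1,3$ give $-2\sum_j\Delta_{1j}\Delta_{1klm}=2\sum_jb_j^2\Delta_{1klm}$. For $|I|=2$ we have $\Delta_{1jk}\Delta_{1lm}=4b\,a_{jk}a_{lm}$, each matching occurring twice, so these terms give $8b(x+y+z)$. By Step 4, with $X=b_ka_{lm}$, $Y=b_la_{km}$, $Z=b_ma_{kl}$,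
$$\Delta_{1klm}=b_k^2a_{lm}^2+b_l^2a_{km}^2+b_m^2a_{kl}^2-2(b_kb_la_{lm}a_{km}+b_kb_ma_{lm}a_{kl}+b_lb_ma_{km}a_{kl}).$$
In $2\sum_jb_j^2\Delta_{1klm}$ each square $b_j^2b_k^2a_{lm}^2$ appears twice, once from $j$ and once from $k$. So
$$B_1^{11}=4\sum_{\{j,k\}}b_j^2b_k^2a_{lm}^2+8b(x+y+z)-4\sum_{(j,m)}b_j^2b_kb_l\,a_{lm}a_{km},$$
the last sum over the $12$ ordered pairs $j\ne m$, with $\{k,l\}$ the complement of $\{j,m\}$. Now
$$\xi^2+\eta^2+\zeta^2=\sum_{\{j,k\}}b_j^2b_k^2a_{lm}^2+2b(x+y+z),$$
and
$$\begin{aligned}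
\xi\eta&=b_2^2b_3b_4a_{45}a_{35}+b_3^2b_2b_5a_{45}a_{24}+b_4^2b_2b_5a_{23}a_{35}+b_5^2b_3b_4a_{23}a_{24},\\
\eta\zeta&=b_2^2b_4b_5a_{35}a_{34}+b_3^2b_4b_5a_{24}a_{25}+b_4^2b_2b_3a_{35}a_{25}+b_5^2b_2b_3a_{24}a_{34},\\
\zeta\xi&=b_2^2b_3b_5a_{34}a_{45}+b_3^2b_2b_4a_{25}a_{45}+b_4^2b_3b_5a_{25}a_{23}+b_5^2b_2b_4a_{34}a_{23}.
\end{aligned}$$
These are exactly the $12$ terms of the last sum: in the order written, the pairs $(j,m)$ are $(2,5),(3,4),(4,3),(5,2)$, then $(2,3),(3,2),(4,5),(5,4)$, then $(2,4),(3,5),(4,2),(5,3)$. So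
$$B_1^{11}=4(\xi^2+\eta^2+\zeta^2-\xi\eta-\eta\zeta-\zeta\xi).\tag{4}$$

**Step 6 ($D_1$ is a square).** The three formulas involve one and the same quadratic form, so $D_1$ is a Gram determinant on a plane. Let $Q=x^2+y^2+z^2-xy-yz-zx$ with its symmetric bilinear form $Q(\cdot,\cdot)$, and $u=(x,y,z)$, $w=(\xi,\eta,\zeta)$. Then
$$Q(u,w)=\tfrac12\big[\xi(2x-y-z)+\eta(2y-x-z)+\zeta(2z-x-y)\big],$$
so (2), (3), (4) say $B_1^{00}=4Q(u,u)$, $B_1^{01}=-4Q(u,w)$, $B_1^{11}=4Q(w,w)$. In the coordinates $r=x-z$, $s=y-z$ we have $Q=r^2-rs+s^2$, with Gram matrix $\begin{pmatrix}1&-1/2\\-1/2&1\end{pmatrix}$ of determinant $\frac34$. The Gram determinant of two vectors in a plane is the determinant of the form times the square of the $2\times2$ determinant of the vectors, which here is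
$$(x-z)(\eta-\zeta)-(y-z)(\xi-\zeta)=\xi(z-y)+\eta(x-z)+\zeta(y-x).$$
Therefore
$$D_1(\varphi(A))=16\cdot\tfrac34P^2=12P^2,\qquad P=\det\begin{pmatrix}1&1&1\\x&y&z\\\xi&\eta&\zeta\end{pmatrix}=\xi(z-y)+\eta(x-z)+\zeta(y-x).\tag{5}$$
In the pentagon example $x=\zeta=1$ and $y=z=\xi=\eta=0$, so $P=-1$ and $D_1=12$, as found there.

**Step 7 ($P$ is alternating under all of $\mathfrak S_5$).** This is where the special role of the index $1$ disappears. For each pair $\{j,k\}$ of neighbors of $1$, the expansion (5) contains the two $5$-cycle monomials through $j,1,k$, with opposite signs; for example $b_2b_3a_{45}(z-y)$ gives $b_2b_3a_{45}a_{25}a_{34}$ and $-b_2b_3a_{45}a_{24}a_{35}$. So $P=\sum_C\epsilon(C)a_C$ over all $12$ five-cycles, with $\epsilon(C)=\pm1$.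

First consider $\mathfrak S_4=\mathrm{Sym}\{2,3,4,5\}$, acting by $a_{jk}\mapsto a_{\sigma(j)\sigma(k)}$. A transposition fixes one of the three matchings of $\{2,3,4,5\}$ and exchanges the other two, so it exchanges two columns of the determinant and changes the sign of $P$. Hence $\epsilon(\sigma C)=\mathrm{sgn}(\sigma)\epsilon(C)$ for $\sigma\in\mathfrak S_4$. Moreover $\mathfrak S_4$ is transitive on the $12$ cycles, since a cycle is an ordering of $2,3,4,5$ (starting from $1$) up to reversal.

Now consider $\mathfrak S_5$. It is transitive on the $12$ cycles, and the stabilizer of a cycle is dihedral of order $10$, consisting of the identity, $5$-cycles and products of two transpositions. All of these are even. So, fixing a cycle $C_0$, the rule $\epsilon'(\sigma C_0)=\mathrm{sgn}(\sigma)$ for $\sigma\in\mathfrak S_5$ is a well-defined function on cycles with $\epsilon'(\sigma C)=\mathrm{sgn}(\sigma)\epsilon'(C)$. The quotient $\epsilon/\epsilon'$ is invariant under the transitive group $\mathfrak S_4$, hence constant,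 and $\epsilon=\pm\epsilon'$. So $P$ is multiplied by $\mathrm{sgn}(\sigma)$ under every $\sigma\in\mathfrak S_5$, and $P^2$ is $\mathfrak S_5$-invariant.

**Step 8 (all $D_i$ agree).** Finally we transport (5) from the index $1$ to the index $i$. Let $\sigma=(1\,i)$ and let $A^\sigma$ have entries $a_{\sigma(j)\sigma(k)}$, so that $\Delta_S(A^\sigma)=\Delta_{\sigma(S)}(A)$. The form $\beta$ is unchanged by permuting its four tensor factors, so $D_i$ arises from $D_1$ by replacing each $X^S$ by $X^{\sigma(S)}$. Hence, for zero diagonal,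
$$D_i(\varphi(A))=D_1(\varphi(A^\sigma))=12P(A^\sigma)^2=12P(A)^2$$
for all $i$. So all $D_i-D_j$ vanish on $Z_5$, and by Step 3 $D_1-D_2$ vanishes on $Z_n$ for all $n\ge5$. With Steps 1 and 2 this proves Theorem 1. $\blacksquare$

*Remark (not used below).* Oeding (Algebra & Number Theory 5 (2011), 75–109) proved that the zero set of $HD$ in $\mathbb PV$ is $Z_n$. With Theorem 1 this shows that for $n\ge5$ the ideal generated by $HD$ is not radical.

## 6. Highest weight vectors of $\mathcal I(Z_n)_d$ as functions of subsets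

We turn to Theorem 2. The plan is to compute, for each irreducible $SL(2)^{\times n}$-module, its multiplicity in $\mathcal I(Z_n)_d$. This makes sense only if the ideal is stable under the group.

**Step 1 ($Z_n$ is $G$-stable).** Permuting tensor factors permutes rows and columns of $A$ simultaneously. By (1), $Z_n$ is stable under $u_k(s)$. For the rest of $SL(V_k)$, place the index $k$ first, let $A=\begin{pmatrix}a&v^T\\v&C\end{pmatrix}$ with $a\ne0$, and put
$$A'=\begin{pmatrix}-1/a&v^T/a\\v/a&C-vv^T/a\end{pmatrix}.$$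
For $k\notin S$, Schur complements give
$$\Delta_S(A')=\frac{\Delta_{S\cup k}(A)}a,\qquad\Delta_{S\cup k}(A')=-\frac1a\det\Big(C-\frac{vv^T}a+\frac{vv^T}a\Big)_S=-\frac{\Delta_S(A)}a.$$
The element $x_k^0\mapsto-x_k^1$, $x_k^1\mapsto x_k^0$ of $SL(V_k)$ sends $x_k^0\otimes p+x_k^1\otimes q$ to $x_k^0\otimes q-x_k^1\otimes p$. So it sends $\varphi(A)$ to $a\,\varphi(A')$, and maps a dense subset of $Z_n$ into $Z_n$. Together with the $u_k(s)$ it generates $SL(V_k)$.

**Step 2 (reduction to $U$-invariants).** Let $U=\{\prod_ku_k(s_k)\}$, and give $X^I$ the weight $+1$ in slot $i$ if $i\notin I$ and $-1$ if $i\in I$. We recall that $\bigotimes_iS_{(d-k_i,k_i)}V_i^*$ contains exactly one line of $U$-invariants, of weight $(d-2k_i)_i$, and that there are no $U$-invariant vectors with a negative weight in some slot. So the multiplicity of this module in $\mathcal I(Z_n)_d$ is the dimension of the space of $U$-invariants of weight $(d-2k_i)_i$ in $\mathcal I(Z_n)_d$. We call $k=(k_i)$ the type.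

**Step 3 (a symmetric tensor as a function of subsets).** We want a description of $U$-invariants that treats the $n$ slots independently. For an $\mathfrak S_d$-invariant function $T(K_1,\dots,K_n)$ of subsets $K_i\subset[d]$ put
$$f_T(X)=\sum_{K_1,\dots,K_n}T(K_1,\dots,K_n)\prod_{j=1}^dX^{I_j},\qquad I_j=\{i:j\in K_i\}.$$
The tuples $(K_i)_i$ and $(I_j)_j$ are the rows and the columns of one and the same $n\times d$ incidence table. So $T$ is the symmetric tensor of $f_T$, and every $f\in S^dV^*$ is $f_T$ for a unique $T$. A vector of type $k$ has $T$ supported on $|K_i|=k_i$.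

The shear $u_i(s)$ acts on polynomials (up to the sign of $s$) as the exponential of $s$ times the derivation $X^I\mapsto X^{I\setminus i}$ for $i\in I$, $X^I\mapsto0$ otherwise. This derivation sends $f_T$ to $f_{T'}$ with $T'(\dots,K',\dots)=\sum_{j\notin K'}T(\dots,K'\cup j,\dots)$. So $f_T$ is $U$-invariant if and only if these sums vanish in each argument. Hence the $U$-invariants of type $k$ are the $f_T$ with $T\in(\bigotimes_iP_{k_i})^{\mathfrak S_d}$, where
$$P_k=\Big\{g:\tbinom{[d]}k\to\mathbb C\ :\ \sum_{j\notin K'}g(K'\cup j)=0\ \text{ for all }|K'|=k-1\Big\},$$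
and $P_k=0$ for $k>d/2$.

**Step 4 (the vanishing condition).** Put $F_T(A)=f_T(\varphi(A))=\sum T(K_1,\dots,K_n)\prod_j\Delta_{I_j}(A)$. Then $f_T\in\mathcal I(Z_n)$ if and only if $F_T\equiv0$. If $k_i=0$, then $P_0=\mathbb C$ and row $i$ of $A$ does not occur in $F_T$, so such indices can be dropped.

*Example.* Let $d=2$, $n=2$, $k=(1,1)$. Here $P_1$ is spanned by $g$ with $g(1)=1$, $g(2)=-1$, and $T=g\otimes g$ is $\mathfrak S_2$-invariant. The four pairs $(K_1,K_2)$ give $f_T=2(X^{00}X^{11}-X^{10}X^{01})$, and $F_T(A)=2(\Delta_{12}-\Delta_1\Delta_2)=-2a_{12}^2$.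

The obvious way to go on is to expand $F_T$ for each type and look for its kernel. This is a finite computation for one type, but $n$ is arbitrary, so there are infinitely many types, and for the type with $k_i=2$ in $b$ slots the space of $T$'s grows with $b$. We need a uniform description of the conditions $F_T\equiv0$. The next section identifies them with the invariants of a symplectic group.

## 7. Coefficients of $F_T$ are symplectic invariants

Let $E=\bigoplus_{j=1}^dE_j$ with $E_j=\langle p_j,q_j\rangle$, and let $\omega$ be the symplectic form for which the $E_j$ are orthogonal and $\omega(p_j,q_j)=1$. Put $\omega_j=p_j\wedge q_j$ and $\omega_K=\prod_{j\in K}\omega_j$; the $\omega_j$ have even degree, so the order does not matter. Let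
$$\theta:P_k\to\Lambda^{2k}E,\qquad\theta(g)=\sum_Kg(K)\omega_K .$$
The group $\mathfrak S_d\subset Sp(E)$ permutes the $E_j$, and $\theta$ is $\mathfrak S_d$-equivariant and injective. We also write $\theta$ for the tensor products of these maps. Dual exterior powers are paired so that monomials in dual bases are dual.

**Lemma 1.** Let $T\in(\bigotimes_iP_{k_i})^{\mathfrak S_d}$. Then $F_T\equiv0$ if and only if $\Phi(\theta(T))=0$ for every $Sp(E)$-invariant linear form $\Phi$ on $\bigotimes_i\Lambda^{2k_i}E$.

*Proof.* **Step 1 (a generating function for products of minors).** In the exterior algebra of $\bigoplus_{i=1}^nE^*_{(i)}$ ($n$ copies of $E^*$, with dual bases $p^*_{j,i},q^*_{j,i}$) let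
$$\Omega^{ik}=\sum_j\big(p^*_{j,i}q^*_{j,k}+p^*_{j,k}q^*_{j,i}\big).$$
For $i\ne k$ the second term is $-q^*_{j,i}p^*_{j,k}$, so $\Omega^{ik}$ is the element of $E^*_{(i)}\otimes E^*_{(k)}$ given by $\omega$. Also $\Omega^{ii}=2\sum_jp^*_{j,i}q^*_{j,i}$. All $\Omega^{ik}$ are $Sp(E)$-invariant and of even degree, so they commute. For symmetric $A$,
$$\exp\Big(\tfrac12\sum_{i,k}a_{ik}\Omega^{ik}\Big)=\prod_{j=1}^d\exp\Big(\sum_{i,k}a_{ik}\,p^*_{j,i}q^*_{j,k}\Big).\tag{6}$$
In the $j$-th factor, the monomials in exactly the variables $p^*_{j,i},q^*_{j,i}$ with $i\in S$ come from the products $\prod_{i\in S}a_{i\pi(i)}p^*_{j,i}q^*_{j,\pi(i)}$ over permutations $\pi$ of $S$; each occurs $|S|!$ times in the $|S|$-th power, which cancels the factorial in $\exp$. Reordering the $q^*$'s costs $\mathrm{sgn}(\pi)$. So the coefficient of $\prod_{i\in S}p^*_{j,i}q^*_{j,i}$ is $\sum_\pi\mathrm{sgn}(\pi)\prod_{i\in S}a_{i\pi(i)}=\Delta_S(A)$.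

**Step 2 (pairing with $\theta(T)$ gives $F_T$).** A monomial pairs nontrivially with $\bigotimes_i\omega_{K_i}$ only if it is, up to sign, $\prod_i\prod_{j\in K_i}p^*_{j,i}q^*_{j,i}$. The variables with first index $j$ come only from the $j$-th factor of (6), which contributes $\Delta_{I_j}(A)\prod_{i\in I_j}p^*_{j,i}q^*_{j,i}$. The elements $p^*_{j,i}q^*_{j,i}$ commute. So the component of (6) of multidegree $(2k_i)$, paired with $\theta(T)$, gives $\sum T\prod_j\Delta_{I_j}(A)=F_T(A)$.

**Step 3 (reading off coefficients).** The exponent on the left of (6) is $\sum_i\frac12a_{ii}\Omega^{ii}+\sum_{i<k}a_{ik}\Omega^{ik}$. So the coefficient of $\prod_{i\le k}a_{ik}^{m_{ik}}$ in $F_T$ is a nonzero multiple of the value at $\theta(T)$ of the monomial $\prod_{i\le k}(\Omega^{ik})^{m_{ik}}$. Hence $F_T\equiv0$ if and only if all $\Omega$-monomials of multidegree $(2k_i)$ vanish at $\theta(T)$.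

**Step 4 ($\Omega$-monomials span all invariants).** By the first fundamental theorem for $Sp$ (Weyl; Goodman–Wallach, *Symmetry, Representations, and Invariants*, §5.3), the invariants in $(E^*)^{\otimes2m}$ are spanned by the products of copies of $\omega$ over perfect matchings of the $2m$ positions. Take $m=\sum k_i$. The equivariant surjection $(E^*)^{\otimes2m}\to\bigotimes_i\Lambda^{2k_i}E^*$ is surjective on invariants because $Sp(E)$ is reductive, and it maps each matching product to a scalar multiple of an $\Omega$-monomial. $\square$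

*Example (continued).* For $d=2$, $k=(1,1)$, $T=g\otimes g$: the monomial $\Omega^{11}\Omega^{22}$ takes at $\theta(T)$ the value $(2\sum_jg(j))^2=0$, so $F_T$ has no term $a_{11}a_{22}$. In $\frac12(\Omega^{12})^2$ the part that matters is $-\sum_jp^*_{j,1}q^*_{j,2}q^*_{j,1}p^*_{j,2}=-\sum_jp^*_{j,1}q^*_{j,1}p^*_{j,2}q^*_{j,2}$, with value $-\sum_jg(j)^2=-2$. This agrees with $F_T=-2a_{12}^2$.

**Definition (realizable forms).** Let $\mathcal M_k$ be the space of $\mathfrak S_d$-invariant multilinear forms on $\prod_iP_{k_i}$, and $\mathcal R_k\subset\mathcal M_k$ the space of restrictions, via $\theta$, of $Sp(E)$-invariant multilinear forms on $\prod_i\Lambda^{2k_i}E$. The elements of $\mathcal R_k$ are called realizable.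

The space $\mathcal M_k$ is dual to $(\bigotimes P_{k_i})^{\mathfrak S_d}$, and by Lemma 1 the $T$ with $F_T\equiv0$ are the annihilator of $\mathcal R_k$. So
$$\text{the multiplicity of }\textstyle\bigotimes_iS_{(d-k_i,k_i)}V_i^*\text{ in }\mathcal I(Z_n)_d\text{ is }\dim\mathcal M_k-\dim\mathcal R_k,\tag{7}$$
and its multiplicity in $S^dV^*$ is $\dim\mathcal M_k$. The problem is now to realize as many forms as possible. Two rules help. Products of realizable forms in disjoint sets of variables are realizable. So are compositions of realizable forms with $Sp(E)$-equivariant multilinear maps that carry elements of the spaces $\theta(P_\bullet)$ into such a space.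

**Equivariant operations.** We collect the maps to be composed. Let $x^\flat=\omega(x,\cdot)$, so $p_j^\flat=q_j^*$, $q_j^\flat=-p_j^*$ and $\omega_j^\flat=p_j^*\wedge q_j^*$. Let $(\alpha\wedge\alpha')\lrcorner=\iota_{\alpha'}\iota_\alpha$; then $\omega_j^\flat\lrcorner\,\omega_j=1$. For $x\in E_j$ we have $\iota_{x^\flat}\omega_j=-x$; for instance $\iota_{q_j^*}(p_j\wedge q_j)=-p_j$ and $\iota_{-p_j^*}(p_j\wedge q_j)=-q_j$.

(i) For $c\in\Lambda^2E$ let $\hat c\in\mathrm{End}(E)$, $\hat c(z)=\iota_{z^\flat}c$. If $c=\theta(g)$ with $g\in P_1$, then $\hat c$ is $-g(j)\,\mathrm{id}$ on $E_j$. Hence for $c_i=\theta(g^i)$, $\mathrm{tr}_E(\hat c_1\cdots\hat c_r)=2(-1)^r\sum_jg^1(j)\cdots g^r(j)$.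

(ii) $\beta_2(c,c')=c^\flat\lrcorner c'$ on $\Lambda^2E$ satisfies $\beta_2(\theta g,\theta g')=\sum_jg(j)g'(j)$.

(iii) For $y\in\Lambda^4E$ let $M_y:\Lambda^2E\to\Lambda^2E$, $M_y(c)=c^\flat\lrcorner y$. If $y=\theta(f)$ with $f\in P_2$, then $M_y\omega_l=\sum_{k\ne l}f(\{l,k\})\omega_k$. For $x\in E_j$, $x'\in E_k$ with $j\neq k$, only $\omega_j\omega_k$ survives both contractions: $\iota_{x^\flat}(\omega_j\omega_k)=-x\wedge\omega_k$, and $\iota_{x'^\flat}(-x\wedge\omega_k)=x\wedge\iota_{x'^\flat}\omega_k=-x\wedge x'$. So $M_y(x\wedge x')=-f(\{j,k\})\,x\wedge x'$.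

## 8. No relations of degree at most three

**Proposition 1.** $\mathcal I(Z_n)_d=0$ for $d\le3$.

*Proof.* The case $d=0$ is trivial, so let $1\le d\le 3$. We show that every form is realizable. Since $P_k=0$ for $k>d/2$, all $k_i\le1$. Drop the indices with $k_i=0$ and let $N$ be the number of the others. Composing with the equivariant projection $\mathbb C^d\to P_1$, a form in $\mathcal M_k$ extends to an $\mathfrak S_d$-invariant multilinear form on $(\mathbb C^d)^N$. Such forms are spanned by the orbit sums $m_\rho=\sum\prod_ig^i(j_i)$, over all $(j_i)$ with $j_i=j_{i'}$ exactly when $i,i'$ lie in the same block of $\rho$, for $\rho$ a set partition of $[N]$. For every set partition $\pi$,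
$$\prod_{C\in\pi}\Big(\sum_j\prod_{i\in C}g^i(j)\Big)=\sum_{\rho\ge\pi}m_\rho,$$
the sum over $\rho$ coarser than or equal to $\pi$. By Möbius inversion each $m_\rho$ is a combination of such products of power sums. Restricted to $P_1$, the power sums are realizable by (i). So $\mathcal R_k=\mathcal M_k$, and (7) gives multiplicity $0$ for every type. $\square$

## 9. Degree four: coordinates on $P_1$ and $P_2$

From now on $d=4$, so $k_i\in\{0,1,2\}$. Drop the indices with $k_i=0$. Let $a$ be the number of $i$ with $k_i=1$ and $b$ the number with $k_i=2$, and write $\mathcal M_{a,b}$, $\mathcal R_{a,b}$. For the corresponding module, $a$ counts the slots with $S_{(3,1)}$ and $b$ those with $S_{(2,2)}$. We will write $f$ for $\theta(f)$ and $g$ for $\theta(g)$ inside the operations.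

**Step 1 (coordinates).** We diagonalize the action of the Klein group. The conditions on $f\in P_2$ are $\sum_{j\ne i}f(ij)=0$ for $i=1,\dots,4$. The sum of the first two minus the sum of the last two gives $f(12)=f(34)$, and likewise for the other matchings. So $P_2$ is described by
$$f_1:=f(12)=f(34),\quad f_2:=f(13)=f(24),\quad f_3:=f(14)=f(23),\quad f_1+f_2+f_3=0,$$
and $\dim P_2=2$. The space $P_1=\{g:\sum_jg(j)=0\}$ has the basis $\chi_1=(1,1,-1,-1)$, $\chi_2=(1,-1,1,-1)$, $\chi_3=(1,-1,-1,1)$; write $g=\sum_sg_s\chi_s$.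

The Klein group $V_4\subset\mathfrak S_4$ acts trivially on $P_2$ and by its three nontrivial characters on $\chi_1,\chi_2,\chi_3$. The stabilizer $\mathfrak S_3$ of the point $1$ permutes the indices $s$ of $g_s$ and $f_s$ simultaneously, because $\chi_s$ takes the value $1$ exactly at the points $1$ and $s+1$, and $f_s=f(\{1,s+1\})$. Put $p_r(f^1,\dots,f^r)=\sum_{s=1}^3f^1_s\cdots f^r_s$.

**Step 2 (the operations in coordinates).** We translate (i)–(iii).

- $\beta_2(g,g')=4\sum_sg_sg'_s$, by orthogonality of the $\chi_s$.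
- $M_f$ commutes with $V_4$, which fixes $f$. So it maps each $\chi_s$ to a multiple of itself (the four characters of $V_4$ in $\mathbb C^4$ are distinct). The value of $M_f\chi_1$ at the point $1$ is $f_1-f_2-f_3=2f_1$, and similarly for $s=2,3$. So $(M_fg)_s=2f_sg_s$. Moreover $M_f(\sum_j\omega_j)=0$.
- $\mathrm{tr}_E(\hat g\hat g'\hat g'')=-8\sum_{\sigma\in\mathfrak S_3}g_{\sigma1}g'_{\sigma2}g''_{\sigma3}$, by (i), because $\chi_1\chi_2\chi_3=1$ and $\chi_s^2=1$ pointwise and $\sum_j\chi_s(j)=0$.

**Step 3 (which power sums $p_r$ are realizable).** We take the trace of a product of $M$'s on $\Lambda^2E=\bigoplus_j\Lambda^2E_j\oplus\bigoplus_{j<k}E_j\wedge E_k$. On the span of the $\omega_j$ the product $M_{f^1}\cdots M_{f^r}$ has the eigenvalue $0$ on $\sum_j\omega_j$ and $2^r\prod_if^i_s$ on $\chi_s$. On the $4$-dimensional space $E_j\wedge E_k$ it is the scalar $(-1)^r\prod_if^i(\{j,k\})$, and each $s$ arises from two pairs $\{j,k\}$. So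
$$\mathrm{Tr}_{\Lambda^2E}(M_{f^1}\cdots M_{f^r})=\big(2^r+8(-1)^r\big)\,p_r.\tag{8}$$
The factor vanishes only for $r=3$. Hence $p_r$ is realizable for all $r\ge2$ with $r\ne3$.

**Step 4 (from two elements of $P_1$ to one of $P_2$).** This will allow us to replace products $g_sg'_s$. Let $\pi_0:\Lambda^4E\to\Lambda^4_0E$ be an $Sp(E)$-equivariant projection onto the kernel of contraction with $\sum_jp_j^*\wedge q_j^*$; it exists because $Sp(E)$ is reductive. It commutes with $\prod_jSL(E_j)$ and with $\mathfrak S_4$. The $\prod_jSL(E_j)$-invariants in $\Lambda^4E=\bigoplus\bigotimes_j\Lambda^{a_j}E_j$ (sum over $a_1+\dots+a_4=4$) are $\langle\omega_K\rangle_{|K|=2}$. The contraction sends $\sum h(K)\omega_K$ to $\sum_k\big(\sum_{j\ne k}h(\{j,k\})\big)\omega_k$, so the invariants in $\Lambda_0^4E$ are $\theta(P_2)$. Thus $\pi_0$ induces an $\mathfrak S_4$-equivariant projection $\mathbb C^{\binom{[4]}2}\to P_2$.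

The orthogonal complement of $P_2$ consists of the constants and the functions with $h(K^c)=-h(K)$ (dimensions $1+3$). An equivariant map to $P_2$ kills the constants, since $P_2$ is irreducible of dimension $2$. It kills the second space too, since $V_4$ acts trivially on $P_2$, while the second space has no nonzero $V_4$-invariants: for every $K$ some element of $V_4$ exchanges $K$ and $K^c$. So the projection averages $h(K)$ and $h(K^c)$ and subtracts the mean.

Let $m(g,g')=\pi_0(\theta g\wedge\theta g')$. Here $h(\{j,k\})=g(j)g'(k)+g(k)g'(j)$, and with $\tau=(12)(34)$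
$$h(12)+h(34)=\sum_jg(j)g'(\tau j)=4(g_1g'_1-g_2g'_2-g_3g'_3)=8g_1g'_1-4\sum_sg_sg'_s ;$$
similarly for the other matchings. So the averages are $4g_sg'_s-2\sum_ug_ug'_u$, their mean is $-\frac23\sum_ug_ug_u'$, and $m(g,g')\in P_2$ has coordinates $m_s=4\big(g_sg'_s-\frac13\sum_ug_ug'_u\big)$. Equivalently,
$$g_sg'_s=\tfrac14\,m(g,g')_s+\tfrac1{12}\,\beta_2(g,g').\tag{9}$$

**Step 5 (a spanning set of $\mathcal M_{a,b}$).** Averaging over $\mathfrak S_4=V_4\rtimes\mathfrak S_3$, we see that $\mathcal M_{a,b}$ is spanned by the symmetrized monomials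
$$\sum_{\sigma\in\mathfrak S_3}\prod_{i}g^i_{\sigma(w_i)}\prod_lf^l_{\sigma(t_l)},\qquad w_i,t_l\in\{1,2,3\}.$$
By $V_4$-invariance only those are needed for which the numbers $n_1,n_2,n_3$ of occurrences of $1,2,3$ in $w$ have equal parity: $\chi_1^{n_1}\chi_2^{n_2}\chi_3^{n_3}=1$ exactly in this case.

## 10. Types with a factor $S_{(3,1)}$ do not occur

**Proposition 2.** $\mathcal R_{a,b}=\mathcal M_{a,b}$ whenever $a\ge1$.

*Proof.* If $a=1$, then $n_1,n_2,n_3$ cannot have equal parity, so $\mathcal M_{1,b}=0$. Let $a\ge2$. We realize each symmetrized monomial.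

**Step 1 (all $n_s$ odd).** Here the trace of three factors applies. Pick one $g^i$ for each letter, call them $g,g',g''$ (letters $1,2,3$), and pair the other $g^i$ within equal letters. Using (9) for the pairs, the monomial becomes a combination of products of $\beta_2$'s with forms
$$\sum_\sigma g_{\sigma1}g'_{\sigma2}g''_{\sigma3}\prod_lh^l_{\sigma(t_l)},$$
where each $h^l$ is one of the $f$'s or some $m(\cdot,\cdot)$. Let $c=\prod_{t_l=1}M_{h^l}\,g$, $c'=\prod_{t_l=2}M_{h^l}\,g'$, $c''=\prod_{t_l=3}M_{h^l}\,g''$. Since $(M_hg)_s=2h_sg_s$, the form is a nonzero multiple of $\mathrm{tr}_E(\hat c\,\hat c'\,\hat c'')$. So it is realizable.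

**Step 2 (all $n_s$ even).** Here we reduce to $\beta_2$. Some $n_s\ge2$; pair the $g^i$ within equal letters, keep one pair $g,g'$ (of letter $1$, after renaming), and use (9) for the others. Up to $\beta_2$ factors this leaves forms
$$\sum_{r=1}^3g_rg'_r\sum_{\sigma:\,\sigma1=r}\prod_lh^l_{\sigma(t_l)}.$$
Let $\{q,q'\}=\{1,2,3\}\setminus r$ and $\delta^l=h^l_q-h^l_{q'}$. Since $h^l_q+h^l_{q'}=-h^l_r$,
$$h^l_q=\tfrac12(-h^l_r+\delta^l),\qquad h^l_{q'}=\tfrac12(-h^l_r-\delta^l).$$
The two permutations in the inner sum are exchanged by $q\leftrightarrow q'$, that is, by changing the sign of all $\delta^l$ simultaneously. So the inner sum is a polynomial in the $h^l_r$ and the products $\delta^l\delta^{l'}$, with coefficients independent of $r$. From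
$$p_2(h^l,h^{l'})=h^l_rh^{l'}_r+\tfrac12(h^l_rh^{l'}_r+\delta^l\delta^{l'})$$
we get $\delta^l\delta^{l'}=2p_2(h^l,h^{l'})-3h^l_rh^{l'}_r$. So we obtain a combination of products of $p_2$'s with forms $\sum_rg_rg'_r\prod_lh^l_r$, which are multiples of $\beta_2(g,\prod_lM_{h^l}g')$. All of these are realizable. $\square$

## 11. Types with only $S_{(2,2)}$ and $S_{(4)}$

It remains to compute $\mathcal R_{0,b}$. By (8) we have $p_2,p_4,p_5,p_6,\dots$ and their products in disjoint variables, but (8) does not give $p_3$.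

**Step 1 (monomial coordinates).** We diagonalize the cyclic shift. In this section let $\zeta=e^{2\pi i/3}$ and write $f_s=\zeta^su+\zeta^{-s}v$, so that $(u,v)$ are coordinates on $P_2$. The cyclic shift in $\mathfrak S_3$ acts by $(u,v)\mapsto(\zeta^{\pm1}u,\zeta^{\mp1}v)$, and the transposition fixing $s=3$ exchanges $u$ and $v$. For $S\subset[b]$ put
$$e_S=u^Sv^{S^c}+v^Su^{S^c}=e_{S^c},\qquad u^S=\prod_{i\in S}u_i .$$
A monomial $u^Sv^{S^c}$ is invariant under the shift if and only if $3$ divides $|S|-|S^c|$. So $\mathcal M_{0,b}$ is spanned by the $e_S$ with $3\mid|S|-|S^c|$; those for different unordered pairs $\{S,S^c\}$ are linearly independent. Moreover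
$$p_2(f^i,f^j)=3(u_iv_j+v_iu_j),\qquad p_b=3\sum_{3\,\mid\,|S|-|S^c|}u^Sv^{S^c}.$$

**Lemma 2.** Let $b\ge4$ and $\mathcal R_{0,b-2}=\mathcal M_{0,b-2}$. Then $\mathcal R_{0,b}=\mathcal M_{0,b}$.

*Proof.* Let $e_S\in\mathcal M_{0,b}$ with $|S|\ge|S^c|\ge1$; then $|S|\ge2$. Choose distinct $i,i'\in S$ and $j\notin S$, and let $W=S\cup j$. For distinct $x,y\in\{i,i',j\}$ and $R=W\setminus\{x,y\}$, consider $e_R$ in the $b-2$ variables other than $x,y$. Its two parts have sizes $|S|-1$ and $|S^c|-1$, with the same difference as before, so $e_R\in\mathcal M_{0,b-2}=\mathcal R_{0,b-2}$. Multiplying by $\frac13p_2$,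
$$(u_xv_y+v_xu_y)\,e_R=e_{R\cup x}+e_{R\cup y}=e_{W\setminus y}+e_{W\setminus x}\in\mathcal R_{0,b}.$$
So the sum of any two of the three elements $e_{W\setminus i},e_{W\setminus i'},e_{W\setminus j}$ is realizable. As $S=W\setminus j$,
$$2e_S=(e_S+e_{W\setminus i})+(e_S+e_{W\setminus i'})-(e_{W\setminus i}+e_{W\setminus i'})\in\mathcal R_{0,b}.$$
If $3\mid b$ there is one more spanning element, $e_{[b]}$. Since $b\ne3$, $p_b\in\mathcal R_{0,b}$, and $p_b-3e_{[b]}$ is a combination of the other $e_S\in\mathcal M_{0,b}$. So $e_{[b]}\in\mathcal R_{0,b}$. $\square$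

**Step 2 ($b\le4$ and $b=6$).** These are the starting cases. For $b=0$, $\mathcal M=\mathcal R=\mathbb C$. For $b=1$, $\mathcal M=0$. For $b=2$, only $|S|=1$ is allowed, and $\mathcal M=\langle p_2\rangle=\mathcal R$. For $b=3$, $\mathcal M=\langle e_{[3]}\rangle$ has dimension $1$, so $S_{(2,2)}S_{(2,2)}S_{(2,2)}$ has multiplicity one in $S^4(V_1\otimes V_2\otimes V_3)^*$ and is spanned by the hyperdeterminant. This vanishes on $Z_3$ (Section 3, or the quoted result). So $\mathcal R_{0,3}=0$, and the multiplicity (7) is $1$. For $b=4$ and then $b=6$, Lemma 2 gives $\mathcal R=\mathcal M$.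

**Step 3 ($b=5$).** Lemma 2 is not available because $\mathcal R_{0,3}\ne\mathcal M_{0,3}$. Here $|S|\in\{1,4\}$, so $\mathcal M_{0,5}$ has the basis $e_{[5]\setminus k}$, $k=1,\dots,5$. Since $0\ne p_5=3\sum_ke_{[5]\setminus k}\in\mathcal R_{0,5}$, the multiplicity (7) is at most $4$. For the lower bound we use Theorem 1. The $D_i-D_j$ are $SL(2)^{\times5}$-invariants in $\mathcal I(Z_5)_4$, hence highest weight vectors of the type considered. Since $\mathfrak S_5$ permutes the $D_i$, the map $e_i-e_j\mapsto D_i-D_j$ from the standard representation of $\mathfrak S_5$ to their span is equivariant. It is nonzero because $D_1\ne D_2$, and the standard representation is irreducible of dimension $4$, so the span has dimension $4$. Thus the multiplicity is exactly $4$, and the highest weight vectors are $\langle D_i-D_j\rangle$.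

**Step 4 ($b=7$).** Here all forms are realizable again, by a direct argument. Now $|S|\in\{2,5\}$, and $\mathcal M_{0,7}$ has the basis $\hat e_{kl}=e_{[7]\setminus\{k,l\}}$ ($21$ elements). Multiplying $u_iv_j+v_iu_j$ by $\frac13p_5$ in the other five variables gives
$$\sum_{k\ne i,j}(\hat e_{ik}+\hat e_{jk})\in\mathcal R_{0,7},$$
because $(u_iv_j+v_iu_j)\,e_R=e_{R\cup i}+e_{R\cup j}$ for $R=[7]\setminus\{i,j,k\}$. The coefficient vectors of these $21$ elements are the rows of a symmetric matrix. Let $x=(x_{ij})$ be in its kernel and $X_i=\sum_{k\ne i}x_{ik}$. Then $\sum_{k\neq i,j}(x_{ik}+x_{jk})=0$ says $X_i+X_j=2x_{ij}$ for all $i\ne j$. Summing over the six $j\ne i$ and writing $\Sigma=\sum_jX_j$, we get $5X_i+\Sigma=2X_i$, so $X_i=-\Sigma/3$. Summing over $i$, $\Sigma=-7\Sigma/3$, so $\Sigma=0$, all $X_i=0$, and $x=0$. The matrix is invertible, and $\mathcal R_{0,7}=\mathcal M_{0,7}$.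

**Step 5 ($b\ge8$).** Lemma 2 and induction, starting from $b=6$ and $b=7$, give $\mathcal R_{0,b}=\mathcal M_{0,b}$.

## 12. Assembling $\mathcal I(Z_n)_4$

By (7), Proposition 2 and Section 11, only two kinds of types occur in $\mathcal I(Z_n)_4$.

The first is $(2,2)$ on three indices and $(4)$ elsewhere, with multiplicity $1$ for each $3$-subset. Since $\dim\mathcal M_{0,3}=1$, each such type has multiplicity $1$ already in $S^4V^*$. So this part of $\mathcal I(Z_n)_4$ consists of exactly the summands of $HD$.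

The second is $(2,2)$ on five indices and $(4)$ elsewhere, with multiplicity $4$ for each $5$-subset $J$. By Section 11, Step 3, its highest weight vectors are spanned by the differences $D_i-D_j$ formed for $J$, in the variables $X^I$ with $I\subset J$. The ideal is $G$-stable, so the span of the $G$-orbit of $D_1-D_2$ lies in $\mathcal I(Z_n)_4$. The group $\mathfrak S_n$ permutes the sets $J$ transitively, and $\mathfrak S_J$ permutes the $D_i$ formed for $J$, so this span contains all these highest weight vectors and hence all modules of the second kind. Conversely, the sum of all modules of the second kind is $G$-stable and contains $D_1-D_2$. So this part is the span of the $G$-orbit of $D_1-D_2$.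

Since $\dim S_{(4)}\mathbb C^2=5$ and $\dim S_{(2,2)}\mathbb C^2=1$, the dimension is $\binom n35^{n-3}+4\binom n55^{n-5}$. Together with Proposition 1 this proves Theorem 2. $\blacksquare$

For $n=5$ the count is $\dim HD=250$ and $\dim\mathcal I(Z_5)_4=254$, and the quartics $D_1-D_2,\ D_1-D_3,\ D_1-D_4,\ D_1-D_5$ span a complement of $HD$ in $\mathcal I(Z_5)_4$.
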